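# Reflexive spaces whose norm-attaining tensors are not dense

## 1. Finite-dimensional spaces: every tensor attains its norm

Throughout, $X,Y$ are Banach spaces over $\mathbb K\in\{\mathbb R,\mathbb C\}$, $B_X$ is the closed unit ball of $X$, and $\mathbb T=\{\theta\in\mathbb K:|\theta|=1\}$. The projective tensor product $X\widehat\otimes_\pi Y$ is the completion of $X\otimes Y$ under the projective norm. Every $z\in X\widehat\otimes_\pi Y$ has a representation $z=\sum_{n=1}^\infty x_n\otimes y_n$ with $\sum\|x_n\|\|y_n\|<\infty$, and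
$$\|z\|_\pi=\inf\Big\{\sum_{n=1}^\infty\|x_n\|\,\|y_n\| : z=\sum_{n=1}^\infty x_n\otimes y_n,\ \sum_{n=1}^\infty\|x_n\|\,\|y_n\|<\infty\Big\}.$$
For $z$ in the algebraic tensor product $X\otimes Y$, finite representations give the same infimum.

**Definition.** A tensor $z$ *attains its projective norm* (is *norm-attaining*) if there is a bounded sequence $(x_n,y_n)_n\subset X\times Y$ with $\sum\|x_n\|\|y_n\|<\infty$, $z=\sum x_n\otimes y_n$ and $\|z\|_\pi=\sum\|x_n\|\|y_n\|$.

Boundedness costs nothing. Drop the terms with $x_n\otimes y_n=0$ and replace $(x_n,y_n)$ by $(tx_n,t^{-1}y_n)$ with $t>0$ chosen so that both entries have the same norm; the square of that norm is at most the sum of the series. So "norm-attaining" means that the infimum is a minimum.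

We constantly use the duality $(X\widehat\otimes_\pi Y)^*=\mathcal L(X,Y^*)$, isometrically: an operator $T$ acts by $T(x\otimes y)=\langle Tx,y\rangle$, where $\langle\cdot,\cdot\rangle$ is the bilinear pairing of a space with its dual. We write $T(z)$ for the action on a tensor. Thus $\|T\|=\sup\{|\langle Tx,y\rangle|:x\in B_X,\ y\in B_Y\}$, and $\|z\|_\pi=\max\{|T(z)|:\|T\|\le1\}$.

*Example.* In $\ell_2^2\widehat\otimes_\pi\ell_2^2$ let $z=e_1\otimes e_1+e_2\otimes e_2$. The representation gives $\|z\|_\pi\le2$. The form $(x,y)\mapsto x_1y_1+x_2y_2$ has norm $1$ and takes the value $2$ at $z$. So $\|z\|_\pi=2$, and the norm is attained by the representation that we wrote.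

**Proposition 1.** If $X$ and $Y$ are finite-dimensional, every tensor attains its projective norm.

*Proof.* The set $D=\{a\otimes b:a\in B_X,\ b\in B_Y\}$ is compact, so its convex hull is compact, by Carathéodory's theorem. Let $\|z\|_\pi=1$ and $\epsilon>0$. Choose a representation $z=\sum x_n\otimes y_n$ with $\sum\|x_n\|\|y_n\|\le1+\epsilon$. Normalizing the vectors, $z/(1+\epsilon)=\sum\lambda_n a_n\otimes b_n$ with $a_n\otimes b_n\in D$, $\lambda_n\ge0$, $\sum\lambda_n\le1$. As $0\in D$, the partial sums lie in $\operatorname{conv}D$, hence so does $z/(1+\epsilon)$. Let $\epsilon\to0$: $z\in\operatorname{conv}D$. So $z=\sum_{i\le m}\lambda_ia_i\otimes b_i$ is a finite convex combination, and $1=\|z\|_\pi\le\sum\lambda_i\|a_i\|\|b_i\|\le1$. The case of general $z$ follows by scaling. $\square$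

In infinite dimensions $D$ is no longer norm compact. One cannot hope for all tensors. If every element of $X\widehat\otimes_\pi Y$ attains its norm, then the norm-attaining bilinear forms on $X\times Y$ are dense among the bounded ones, and consequently there are examples of tensors that never attain their norms. But when $X$ and $Y$ are *reflexive*, their balls are weakly compact. There is also an encouraging theorem of Lindenstrauss: if $X$ is reflexive, then for every $Y$ the norm-attaining operators are dense in $\mathcal L(X,Y)$. The collection "POSSIBLE LINES OF RESEARCH (PRAGUE, FEBRUARY TO APRIL 2024)" (https://sheldondantas.com/wp-content/uploads/2023/12/POSSIBLE-LINES-OF-RESEARCH.pdf) asks: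

*Let $X,Y$ be reflexive. Is the set of norm-attaining tensors dense in $X\widehat\otimes_\pi Y$?*

## 2. Density when compact operators compute the norm

**Definition.** $X$ has the *approximation property* (AP) if for every compact $K\subset X$ and $\epsilon>0$ there is a finite-rank operator $P$ on $X$ with $\|Px-x\|<\epsilon$ for $x\in K$. It has the *metric* AP if one can always take $\|P\|\le1$.

For instance, $\ell_p$ ($1\le p<\infty$) has the metric AP: the coordinate projections are contractions that converge to $I$ at each point, hence uniformly on compact sets. Two facts of Grothendieck: a reflexive space with AP has the metric AP, and its dual also has AP.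

**Theorem 2.** Let $X,Y$ be reflexive and suppose that
$$\|z\|_\pi=\sup\{|S(z)|:S\in\mathcal K(X,Y^*),\ \|S\|\le1\}\qquad\text{for all }z\in X\widehat\otimes_\pi Y, \tag{2.1}$$
where $\mathcal K$ denotes the compact operators. This holds if $X$ or $Y$ has AP. Then the finite-rank norm-attaining tensors, witnessed by finite representations, are dense.

In the AP case this is known: Dantas, García-Lirola, Jung, Rueda Zoca, *On norm-attainment in (symmetric) tensor products*.

*Example to keep in mind.* In $\ell_2\widehat\otimes_\pi\ell_2$ let $z=\sum2^{-n}e_n\otimes e_n$. It has norm $1$, attained, because the form $(x,y)\mapsto\sum x_ky_k$ has norm $1$ and value $1$ at $z$. This form is not weakly continuous on pairs: $(e_n,e_n)\to(0,0)$ weakly, while its value stays $1$. No compact $S$ with $\|S\|\le1$ has $S(z)=1$: this would force $\langle Se_n,e_n\rangle=1$ for all $n$, whereas $Se_n\to0$ in norm. But the finite-rank forms $\sum_{k\le m}x_ky_k$ have values tending to $1$ at $z$, and they norm the truncations $\sum_{n\le m}2^{-n}e_n\otimes e_n$, which are norm-attaining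 and tend to $z$.

*Proof of Theorem 2.*

**Step 1: AP implies (2.1).** Let $z=\sum x_n\otimes y_n$ with $\sum\|x_n\|\|y_n\|<\infty$, and choose $T\in\mathcal L(X,Y^*)$ with $\|T\|\le1$ and $T(z)=\|z\|_\pi$. If $X$ has AP, it has the metric AP, so there are finite-rank contractions $P_\alpha\to I_X$, uniformly on compact sets. The operators $TP_\alpha$ are compact contractions, and for every $M$
$$|T(z)-(TP_\alpha)(z)|\le\sum_{n\le M}\|x_n-P_\alpha x_n\|\,\|y_n\|+2\sum_{n>M}\|x_n\|\,\|y_n\| .$$
Choosing $M$ first and then $\alpha$ we get $(TP_\alpha)(z)\to T(z)$. If instead $Y$ has AP, then $Y^*$ is reflexive with AP, hence has the metric AP. Use $P_\alpha T$ with finite-rank contractions $P_\alpha\to I_{Y^*}$; the same estimate holds with $\|Tx_n-P_\alpha Tx_n\|$ in place of $\|x_n-P_\alpha x_n\|$.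

**Step 2: reduction to separable spaces, so that weak topologies on balls are metrizable.** Fix $z=\sum x_n\otimes y_n$. By the Amir–Lindenstrauss theorem, there are separable $1$-complemented subspaces $X_1\subset X$, $Y_1\subset Y$ containing all $x_n$, respectively all $y_n$. Let $P,Q$ be contractive projections onto them. Since $P\otimes Q$ is a contraction that fixes $X_1\otimes Y_1$, the space $X_1\widehat\otimes_\pi Y_1$ is an isometric subspace of $X\widehat\otimes_\pi Y$, and it contains $z$. A representation that attains the norm in the subspace attains it in the large space. Finally (2.1) passes to $(X_1,Y_1)$: restrict the bilinear form of a compact $S$ to $X_1\times Y_1$, that is, compose $S|_{X_1}$ with the restriction map $Y^*\to Y_1^*$; the result is compact, of norm at most $\|S\|$, with the same value at tensors of the subspace. So we assume that $X$ and $Y$ are separable. Then so are $X^*$ and $Y^*$, since $X^{**}=X$ and $Y^{**}=Y$.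

**Step 3: compact operators are continuous functions on a compact space.** Let $\Omega=B_X\times B_Y$ with the product of the weak topologies, a compact metrizable space. Let $Z=X\widehat\otimes_\pi Y$ and $K_0=\mathcal K(X,Y^*)$. For $S\in K_0$ put $S(x,y)=\langle Sx,y\rangle$. If $x_n\to x$ and $y_n\to y$ weakly, then $Sx_n\to Sx$ in norm by compactness, so $\langle Sx_n,y_n\rangle\to\langle Sx,y\rangle$. Hence $S\in C(\Omega)$, with sup norm $\|S\|$, and $K_0\subset C(\Omega)$ isometrically.

**Step 4: tensors can be integrated over $\Omega$.** In a separable space each norm-open set is a countable union of closed balls, which are weakly closed; so the weak and the norm topology have the same Borel sets. Both topologies on $B_X$ and $B_Y$ are second countable, so the Borel sets of either product topology on $B_X\times B_Y$ form the product $\sigma$-algebra, and the two product topologies have the same Borel sets. The map $(x,y)\mapsto x\otimes y\in Z$ is norm continuous, hence Borel on $\Omega$. It is bounded with values in the separable space $Z$. So it is Bochner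 integrable for every finite Borel measure on $\Omega$, and for $d\mu=\theta\,d|\mu|$ with $|\theta|=1$ we put $\int x\otimes y\,d\mu=\int\theta\,x\otimes y\,d|\mu|$.

**Step 5: $Z$ is the dual of $K_0$.** Let $J:Z\to K_0^*$, $(Jz)(S)=S(z)$. By (2.1), $J$ is isometric. It is onto: given $\varphi\in K_0^*$, the Hahn–Banach and Riesz theorems give a measure $\mu$ on $\Omega$ with
$$\|\mu\|=\|\varphi\|,\qquad \varphi(S)=\int S\,d\mu\quad(S\in K_0). \tag{2.2}$$
As $S$ is a bounded functional on $Z$, it passes under the integral: $S\big(\int x\otimes y\,d\mu\big)=\int S(x,y)\,d\mu=\varphi(S)$. Thus $J\big(\int x\otimes y\,d\mu\big)=\varphi$.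

**Step 6: Bishop–Phelps.** The zero tensor is norm-attaining by a finite representation. By the Bishop–Phelps theorem, the functionals in $K_0^*$ that attain their norm on $B_{K_0}$ are norm-dense. Through $J$, and after scaling and rotating $S$, it suffices to approximate each $z'\in Z$ with $\|z'\|_\pi=1$ for which $\varphi=Jz'$ satisfies $\varphi(S)=1=\|S\|$ for some $S\in K_0$. Take $\mu$ from (2.2), so $\|\mu\|=1$, and write $d\mu=\theta\,d|\mu|$. Then $\int\theta S\,d|\mu|=1$, $|\theta S|\le1$, and $|\mu|$ is a probability measure. Hence $S(\theta x,y)=\theta S(x,y)=1$ for $|\mu|$-almost every $(x,y)$. By Step 5 and the injectivity of $J$, $z'=\int(\theta x)\otimes y\,d|\mu|$. The average of a function lies in the closed convex hull of any set that contains almost all its values (Hahn–Banach), so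
$$z'\in\overline{\operatorname{conv}}\{a\otimes b:(a,b)\in\Omega,\ S(a,b)=1\}.$$
Finally, a finite convex combination $w=\sum\lambda_ia_i\otimes b_i$ of such tensors satisfies
$$1=S(w)\le\|w\|_\pi\le\sum\lambda_i\|a_i\|\|b_i\|\le1,$$
so $w$ is norm-attaining, by a finite representation. $\square$

## 3. Tensors that compact operators do not see

What changes without AP? Try to run the proof with all of $\mathcal L(X,Y^*)$ instead of $\mathcal K(X,Y^*)$. Hahn–Banach gives a $T$ that norms $z$, and Lindenstrauss's theorem lets us perturb $T$ to an operator that attains its norm. The argument stops at Step 3: as the $\ell_2$ example shows, the form of $T$ need not be weakly continuous on $\Omega$, so there is no measure carried by the pairs where $T$ attains its norm. The perturbed operator attains its norm at some pair $(a,b)$, but nothing says that it norms a tensor close to $z$. With compact operators only, the argument stops at Step 5 instead: without (2.1), $J$ need not be isometric, or even injective.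

So a counterexample needs both spaces without AP, and we look for a tensor on which all compact operators vanish. We shall build it in $W\widehat\otimes_\pi W^*$, with $W$ reflexive. The dual of this space is $\mathcal L(W)$ (as $W^{**}=W$), via $T(x\otimes y)=\langle Tx,y\rangle$ where $\langle x,y\rangle:=y(x)$. The identity gives the *trace*
$$\operatorname{tr}w:=I(w),\qquad \operatorname{tr}(x\otimes y)=\langle x,y\rangle .$$

**Theorem 3.** Let $2<p<\infty$. There are a closed subspace $W\subset\ell_p$ (if $\mathbb K=\mathbb R$: a real Banach space isometric to the underlying real space of a closed subspace of complex $\ell_p$), an equivalent renorming $X$ of $W$, an equivalent renorming $Y$ of $W^*$, and $z\in X\widehat\otimes_\pi Y$ with $\|z\|_\pi=1=\operatorname{tr}z$, such that: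

1. $|\langle x,y\rangle|<\|x\|_X\|y\|_Y$ for all nonzero $x\in X$, $y\in Y$;
2. $\|w\|_\pi=|\operatorname{tr}w|$ for all $w$ with $\|w-z\|_\pi<1/342$.

Consequently no $w$ with $\|w-z\|_\pi<1/342$ attains its projective norm.

*Why (1) and (2) give the consequence.* Suppose $w$ is in this ball and $w=\sum x_n\otimes y_n$ with $\sum\|x_n\|\|y_n\|=\|w\|_\pi$. Since $\|z\|_\pi=1$, we have $\|w\|_\pi>0$, so some term has $x_n,y_n\neq0$. By (2), and by (1) applied to each nonzero term,
$$\|w\|_\pi=|\operatorname{tr}w|\le\sum|\langle x_n,y_n\rangle|<\sum\|x_n\|\|y_n\|=\|w\|_\pi,$$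
a contradiction.

So the answer to the question is **no**, over $\mathbb R$ and over $\mathbb C$. The spaces are even super-reflexive, that is, isomorphic to uniformly convex spaces (one of the equivalent descriptions). Indeed $\ell_p$ is uniformly convex, hence so is $W$. And $W^*$ is a quotient of $\ell_q$, $\frac1p+\frac1q=1$, which is uniformly convex and reflexive. In such a quotient, unit vectors $a,b$ with $\|a-b\|\ge\epsilon$ lift to unit vectors $a',b'$, by reflexivity; then $\|a'-b'\|\ge\epsilon$, so $\|\frac12(a+b)\|\le\|\frac12(a'+b')\|\le1-\delta(\epsilon)$. For the real version, the dual of the underlying real space of $W$ is $\{\operatorname{Re}f:f\in W^*\}$, isometric to $W^*$ as a real space, so the same argument applies.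

Together with Theorem 2: for reflexive $X,Y$, density holds as soon as one of them has AP, and it can fail without AP, even for spaces isomorphic to a subspace of $\ell_p$, $2<p<\infty$ (over $\mathbb R$: to the underlying real space of a subspace of complex $\ell_p$), and its dual.

## 4. Davie's space and a tensor of trace one

**Proposition 4.** Let $2<p<\infty$. There are a separable reflexive space $W$ of the kind described in Theorem 3, pairwise disjoint finite sets $I_1,I_2,\dots$, and $e_i\in W$, $f_i\in W^*$ for $i\in\bigcup_nI_n$, such that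

* $\|e_i\|\le1$, $\|f_i\|\le\frac32$, $f_i(e_j)=\delta_{ij}$;
* $e_i\to0$ weakly in $W$ and $f_i\to0$ weakly in $W^*$, as $i$ leaves finite sets;
* $z_n:=|I_n|^{-1}\sum_{i\in I_n}e_i\otimes f_i$ converges in $W\widehat\otimes_\pi W^*$ to some $z$.

In particular $\operatorname{tr}z=\lim\operatorname{tr}z_n=1$.

Such a $z$ is what we were looking for. *If $S\in\mathcal L(W)$ is compact, then $S(z)=0$*: we have $Se_i\to0$ in norm, $|\langle Se_i,f_i\rangle|\le\frac32\|Se_i\|$, and $S(z)$ is the limit of the averages of $\langle Se_i,f_i\rangle$ over $I_n$. Since $z\neq0$, (2.1) fails for $(W,W^*)$.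

The plan of the construction is this. The vectors are functions on a disjoint union of finite groups, each vector living on two consecutive groups. The functional dual to a vector can be computed on either of the two groups. To compare $z_{k+1}$ and $z_k$ we compute both on the group they share; the difference is made of character sums, and a random choice makes these as small as a square root.

*Proof in the complex case.* Two facts are used. Hoeffding: if $\xi_1,\dots,\xi_m$ are independent real random variables with mean $0$ and $|\xi_l|\le M$, then $P(|\sum\xi_l|\ge s)\le2e^{-s^2/(2mM^2)}$. Characters: a cyclic group $H$ has exactly $|H|$ characters $\chi:H\to\mathbb C$, with $|\chi|=1$, $\chi(h)\overline{\chi(g)}=\chi(hg^{-1})$, and $|H|^{-1}\sum_{g}\chi(g)\overline{\chi'(g)}$ equal to $1$ if $\chi=\chi'$ and to $0$ otherwise.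

Let $G_k$ ($k\ge0$) be disjoint cyclic groups with $|G_k|=3\cdot2^k$, and let $G=\bigcup_kG_k$.

**Step 1: split the characters of $G_k$ in ratio $1:2$ so that the two parts balance.** We claim that they can be written as $\{\sigma_j^k\}_{j\le2^k}\cup\{\tau_j^k\}_{j\le2^{k+1}}$ with
$$\Big|2\sum_j\sigma_j^k(x)-\sum_j\tau_j^k(x)\Big|\le14\sqrt{k+1}\,2^{k/2}\qquad(x\in G_k). \tag{4.1}$$
Put $m=2^k$ and group the $3m$ characters into $m$ triples. In each triple choose, independently and uniformly, which element is the $\sigma$; the other two are $\tau$'s. Fix $x$. The contribution $2\sigma(x)-\tau(x)-\tau'(x)$ of a triple has modulus at most $4$. Its mean is $0$: each element of the triple enters with coefficient $2$ with probability $\frac13$ and $-1$ with probability $\frac23$. The contributions are independent. By Hoeffding with $M=4$, for the real and the imaginary part and all $3m$ points $x$, the probability that some real or imaginary part of the sum is at least $s$ in modulus is at most $3m\cdot2\cdot2e^{-s^2/(32m)}=12m\,e^{-s^2/(32m)}$. For $s^2=32m\log(13m)$ this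 is $\frac{12}{13}<1$. So some choice gives the bound $\sqrt2\,s=8\sqrt{m\log(13m)}$ for the modulus. Since $\log(13\cdot2^k)\le3(k+1)$ and $8\sqrt3\le14$, (4.1) follows.

**Step 2: choose signs that make the mixed sums small.** For $k\ge1$ there are signs $\varepsilon_j^k$, $j\le2^k$, with
$$\Big|\sum_{j\le2^k}\varepsilon_j^k\,\overline{\sigma_j^k(g)}\,\tau_j^{k-1}(h)\Big|\le14\sqrt{k+1}\,2^{k/2}\qquad(g\in G_k,\ h\in G_{k-1}). \tag{4.2}$$
(There are $2^k$ characters $\tau_j^{k-1}$, so the indices match.) Take independent random signs. There are $3\cdot2^k\cdot3\cdot2^{k-1}=\frac92\,4^k$ pairs $(g,h)$, so by Hoeffding with $M=1$ the failure probability at level $s$, for real or imaginary parts, is at most $\frac92\,4^k\cdot2\cdot2e^{-s^2/2^{k+1}}=18\cdot4^ke^{-s^2/2^{k+1}}$. This is less than $1$ for $s^2=2^{k+1}\log(19\cdot4^k)$. As $\log(19\cdot4^k)\le3(k+1)$, we have $s^2\le6(k+1)2^k$, and the modulus is bounded by $\sqrt2\,s\le4\sqrt{k+1}\,2^{k/2}$. Conjugating, the bound (4.2) also holds for $\sum_j\varepsilon_j^k\sigma_j^k(g)\overline{\tau_j^{k-1}(h)}$.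

**Step 3: the vectors, and two formulas for each dual functional.** For $k\ge1$ and $j\le2^k$ let $e_j^k:G\to\mathbb C$ be equal to $\tau_j^{k-1}$ on $G_{k-1}$, to $\varepsilon_j^k\sigma_j^k$ on $G_k$, and to $0$ elsewhere. Let $W$ be the closed span of all $e_j^k$ in $\ell_p(G)$; it is separable and reflexive. Let $\mathrm{ev}_g$ be evaluation at $g$, a functional of norm at most $1$ on $W$. On $W$ define
$$\alpha_j^k=\frac1{3\cdot2^k}\sum_{g\in G_k}\varepsilon_j^k\,\overline{\sigma_j^k(g)}\,\mathrm{ev}_g,\qquad \tilde\alpha_j^k=\frac1{3\cdot2^{k-1}}\sum_{g\in G_{k-1}}\overline{\tau_j^{k-1}(g)}\,\mathrm{ev}_g .$$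
On $G_k$ only the vectors $e_i^k=\varepsilon_i^k\sigma_i^k$ (when $k\ge1$) and $e_i^{k+1}=\tau_i^k$ are nonzero, and all these characters are distinct. So orthogonality gives $\alpha_j^k(e_i^k)=\delta_{ij}$, $\alpha_j^k(e_i^{k+1})=0$, and $\alpha_j^k(e^l_i)=0$ for the other $l$. In the same way, on $G_{k-1}$, $\tilde\alpha_j^k(e_i^k)=\delta_{ij}$, $\tilde\alpha_j^k(e_i^{k-1})=0$, and $\tilde\alpha_j^k(e_i^l)=0$ for the other $l$. Thus
$$\alpha_j^k(e_i^l)=\tilde\alpha_j^k(e_i^l)=\delta_{kl}\delta_{ij},\qquad\text{hence}\quad \alpha_j^k=\tilde\alpha_j^k\ \text{ on }W. \tag{4.3}$$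

**Step 4: the averages converge.** Put $z_k=2^{-k}\sum_{j\le2^k}e_j^k\otimes\alpha_j^k$. By (4.3) we may use $\tilde\alpha_j^{k+1}$, which lives on $G_k$, in $z_{k+1}$, and $\alpha_j^k$, which also lives on $G_k$, in $z_k$. This gives
$$z_{k+1}-z_k=\frac1{3\cdot2^k}\sum_{g\in G_k}\Phi_g\otimes\mathrm{ev}_g,\qquad \Phi_g=2^{-k-1}\sum_{j\le2^{k+1}}\overline{\tau_j^k(g)}\,e_j^{k+1}-2^{-k}\sum_{j\le2^k}\varepsilon_j^k\,\overline{\sigma_j^k(g)}\,e_j^k .$$
The sum has $3\cdot2^k$ terms, so $\|z_{k+1}-z_k\|_\pi\le\max_g\|\Phi_g\|_p$. The function $\Phi_g$ is supported on $G_{k-1}\cup G_k\cup G_{k+1}$, which has $3(2^{k-1}+2^k+2^{k+1})\le11\cdot2^k$ points. Its values at $h$ are: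

* for $h\in G_k$, with $x=hg^{-1}$: $\;2^{-k-1}\sum\tau_j^k(x)-2^{-k}\sum\sigma_j^k(x)=-2^{-k-1}\big(2\sum\sigma_j^k(x)-\sum\tau_j^k(x)\big)$;
* for $h\in G_{k-1}$: $\;-2^{-k}\sum_j\varepsilon_j^k\,\overline{\sigma_j^k(g)}\,\tau_j^{k-1}(h)$;
* for $h\in G_{k+1}$: $\;2^{-k-1}\sum_j\varepsilon_j^{k+1}\,\overline{\tau_j^k(g)}\,\sigma_j^{k+1}(h)$.

By (4.1), by (4.2), and by the conjugate of (4.2) for $k+1$, these are at most $7\sqrt{k+1}\,2^{-k/2}$, $14\sqrt{k+1}\,2^{-k/2}$ and $14\sqrt{k+2}\,2^{-(k+1)/2}$ in modulus. All are at most $14\sqrt{k+2}\,2^{-k/2}$. Hence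
$$\|z_{k+1}-z_k\|_\pi\le(11\cdot2^k)^{1/p}\,14\sqrt{k+2}\;2^{-k/2},$$
which is summable because $p>2$. So $(z_k)$ converges.

**Step 5: normalize, and check weak nullity.** Replace $e_j^k$ by $e_j^k/\|e_j^k\|$ and $\alpha_j^k$ by $\|e_j^k\|\alpha_j^k$; this changes neither $z_k$ nor biorthogonality. We have $\|e_j^k\|=(3\cdot2^{k-1}+3\cdot2^k)^{1/p}=(9\cdot2^{k-1})^{1/p}$. The coefficients of $\alpha_j^k$ have modulus $|G_k|^{-1}$ at $|G_k|$ points, so with $\frac1p+\frac1q=1$ we get $\|\alpha_j^k\|\le|G_k|^{1/q-1}=(3\cdot2^k)^{-1/p}$. So the new functionals have norm at most $(3/2)^{1/p}\le\frac32$.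

The new vectors are unit vectors, and at each point of $G$ only finitely many of them are nonzero. A bounded, pointwise null family in $\ell_p(G)$ is weakly null, as finitely supported elements are dense in the dual $\ell_q(G)$. The new functionals are bounded, and on each element of the dense set $\operatorname{span}\{e_i^l\}$ all but finitely many vanish. So they are weak*-null, that is, weakly null, by reflexivity. With $I_k=\{(k,j):j\le2^k\}$ the complex case is proved.

**Step 6: the real case.** Write $\omega=\sqrt{-1}$, and let $W_{\mathbb R}$ be $W$ as a real space. Its dual is $\{\operatorname{Re}f:f\in W^*\}$, with $\|\operatorname{Re}f\|=\|f\|$. Consider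
$$\beta(x,f)=\tfrac12\big(x\otimes\operatorname{Re}f+\omega x\otimes\operatorname{Re}(-\omega f)\big)\in W_{\mathbb R}\widehat\otimes_\pi W_{\mathbb R}^* .$$
It is real-bilinear with $\|\beta(x,f)\|\le\|x\|\|f\|$. Moreover
$$\beta(\omega x,f)=\tfrac12\big(\omega x\otimes\operatorname{Re}f-x\otimes\operatorname{Re}(-\omega f)\big)=\tfrac12\big(\omega x\otimes\operatorname{Re}f+x\otimes\operatorname{Re}(\omega f)\big)=\beta(x,\omega f).$$
The complex algebraic tensor product is the quotient of the real one by the span of the elements $\omega x\otimes f-x\otimes\omega f$. So $\beta$ induces a real-linear map on it. The bound on $\beta$, applied to finite representations, shows that this map is contractive, so it extends to a contraction $\Psi:W\widehat\otimes_\pi W^*\to W_{\mathbb R}\widehat\otimes_\pi W_{\mathbb R}^*$.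

In $W_{\mathbb R}$ use the vectors $e_i,\ \omega e_i$ and the functionals $\operatorname{Re}f_i,\ \operatorname{Re}(-\omega f_i)$, indexed by $I_n\times\{1,2\}$. They are biorthogonal: $\operatorname{Re}f_i(e_j)=\delta_{ij}$, $\operatorname{Re}f_i(\omega e_j)=0$, $\operatorname{Re}(-\omega f_i)(e_j)=0$, $\operatorname{Re}(-\omega f_i)(\omega e_j)=\delta_{ij}$. They satisfy the same norm bounds, and they are weakly null because the complex families are. The new averages are
$$\frac1{2|I_n|}\sum_{i\in I_n}\big(e_i\otimes\operatorname{Re}f_i+\omega e_i\otimes\operatorname{Re}(-\omega f_i)\big)=\Psi(z_n)\longrightarrow\Psi(z).\qquad\square$$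

From now on $W$, $I_n$, $e_i$, $f_i$, $z_n$, $z$ are as in Proposition 4, over either field, and $\|T\|_W$ denotes the norm of $T$ in $\mathcal L(W)$.

## 5. A first renorming: one non-attaining tensor, but no ball

We need norms for which the trace form never attains its norm, while $\|z\|_\pi=\operatorname{tr}z=1$. Both will come from unit balls that are closed convex hulls of explicit sets. The following lemma lets us check non-attainment on the generating sets only.

**Lemma 5.** Let $r>0$, let $I\subset\bigcup_nI_n$, let $u_i\in rB_W$, $v_i\in rB_{W^*}$ ($i\in I$), let $(s_i),(t_i)$ be bounded scalar families, and put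
$$A=\{\theta(u_i+s_ie_i):i\in I,\theta\in\mathbb T\}\cup rB_W,\qquad A'=\{\theta(v_i+t_if_i):i\in I,\theta\in\mathbb T\}\cup rB_{W^*}.$$
If $|\langle x,y\rangle|<1$ for all $x\in A$, $y\in A'$, then $|\langle x,y\rangle|<1$ for all $x\in B:=\overline{\operatorname{conv}}\,A$ and $y\in B':=\overline{\operatorname{conv}}\,A'$.

*Proof.* **Step 1: $A$ and $A'$ are weakly compact.** The spaces $W$ and $W^*$ are separable and reflexive, so bounded sets are weakly metrizable and relatively weakly compact. Let $w_m\in A$. After passing to a subsequence, $w_m\to w$ weakly; we show $w\in A$. If infinitely many $w_m$ lie in $rB_W$, then $w\in rB_W$, which is weakly closed. Otherwise, after passing to a subsequence, $w_m=\theta_m(u_{i_m}+s_{i_m}e_{i_m})$ with $\theta_m\to\theta$ and the $i_m$ either constant or distinct. If $i_m=i$, then $w=\theta(u_i+s_ie_i)\in A$. If the $i_m$ are distinct, then $\theta_ms_{i_m}e_{i_m}\to0$ weakly, so $w$ is the weak limit of $\theta_mu_{i_m}\in rB_W$, and $w\in rB_W$. The same argument applies to $A'$, as $f_i\to0$ weakly.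

**Step 2: extreme points.** $B$ is bounded, closed and convex, so it is weakly compact, and it is the weakly closed convex hull of the weakly compact set $A$. By Milman's theorem $\operatorname{ext}B\subset A$. Likewise $\operatorname{ext}B'\subset A'$.

**Step 3: a maximum would be attained on the generators.** From the hypothesis, $|\langle x,y\rangle|\le1$ on $B\times B'$. Suppose $|\langle x,y\rangle|=1$ for some $x\in B$, $y\in B'$. The set $F=\{x'\in B:\langle x',y\rangle=\langle x,y\rangle\}$ is nonempty, convex and weakly compact. It is a face of $B$: if $x'\in F$ is a proper convex combination of $a,b\in B$, then $\langle x',y\rangle$, of modulus $1$, is a proper convex combination of two numbers of modulus at most $1$, so all three are equal. By Krein–Milman, $F$ has an extreme point $x'$, which is extreme in $B$, so $x'\in A$. Repeating this in the second variable, with $x'$ fixed, we find $y'\in A'$ with $|\langle x',y'\rangle|=1$, against the hypothesis. $\square$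

**The sensible first choice.** Let $r=\frac1{10}$, and let $X_0,Y_0$ have as unit balls the closed convex hulls of
$$A_0=\{\theta e_i\}\cup rB_W,\qquad A_0'=\{\theta(1-\tfrac1n)f_i:i\in I_n\}\cup rB_{W^*}\qquad(i\in I_n,\ n\ge2,\ \theta\in\mathbb T).$$
These hulls are bounded, absolutely convex and contain $r$-balls, so they define equivalent norms. On $A_0\times A_0'$ the pairing is smaller than $1$ in modulus: $\langle e_i,(1-\frac1n)f_j\rangle=(1-\frac1n)\delta_{ij}$ for $j\in I_n$, and the other values are at most $r$, $\frac32r$ and $r^2$. So Lemma 5 applies and gives (1) of Theorem 3 for $X_0,Y_0$. Also, for $i\in I_n$, the projective norm of $e_i\otimes f_i$ is at most $(1-\frac1n)^{-1}$, so $\|z\|_\pi=\lim\|z_n\|_\pi\le1$; and $\operatorname{tr}z=1$, with the trace form of norm at most $1$, so $\|z\|_\pi=1=\operatorname{tr}z$. If $z=\sum x_n\otimes y_n$ attained its norm, then $1=\operatorname{tr}z\le\sum|\langle x_n,y_n\rangle|<\sum\|x_n\|\|y_n\|=1$. So *$z$ does not attain its norm*.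

**Where it stops.** Property (2) fails in every ball around $z$. Fix $j\in I_m$ with $m\ge2$, fix $0<t\le\frac12$, and let $T_tx=x-tf_j(x)e_j$. The form of $T_t$ is bounded by $1$ on $A_0\times A_0'$:

* $\langle T_te_i,(1-\frac1n)f_k\rangle=(1-\frac1n)(\delta_{ik}-t\delta_{ij}\delta_{jk})$ for $k\in I_n$;
* $|\langle T_te_i,v\rangle|=|(1-t\delta_{ij})\langle e_i,v\rangle|\le r$ for $v\in rB_{W^*}$;
* $|\langle T_tu,(1-\frac1n)f_k\rangle|\le|(1-t\delta_{jk})f_k(u)|\le\frac32r$ for $u\in rB_W$, $k\in I_n$;
* $|\langle T_tu,v\rangle|\le r^2+\frac32tr^2$.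

So $T_t$ has norm at most $1$ on $X_0\times Y_0$. Further, $T_t(z)=1-t\lim_n|I_n|^{-1}\sum_{i\in I_n}f_j(e_i)f_i(e_j)=1$. For $0<s<1$ let $w=z-s\,e_j\otimes f_j$. Then
$$|\operatorname{tr}w|=1-s,\qquad \|w\|_\pi\ge T_t(w)=1-s(1-t)>1-s .$$
As $s\to0$ these $w$ approach $z$. This does not say that they attain their norms; it says that our mechanism for preventing it is lost. The reason is visible: averaging $\langle Te_i,f_i\rangle$ over $I_n$ tells us $T(z)$ and nothing else about $T$, so a norming $T$ can be changed by an operator $C$ with $C(z)=0$ at no cost. We must make every such change expensive.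

## 6. Generators shifted by a dense set of pairs

Suppose that the unit balls contain, instead of $e_i$ and a multiple of $f_i$, the vectors $u+e_i$ and $v+cf_i$ with small $u\in W$, $v\in W^*$. Average $\langle T(u+e_i),v+cf_i\rangle$ over $I_n$ and let $n\to\infty$. The mixed terms disappear by weak nullity, and what remains is $\langle Tu,v\rangle+cT(z)$. The average now sees $T$ at $(u,v)$. For $T=I$ the value is $\langle u,v\rangle+c$, and we want this to be $1$, so $c=1-\langle u,v\rangle$. Writing $T=\tau I+C$ with $\tau=T(z)$, the limit is $\tau+\langle Cu,v\rangle$: the unit ball condition charges for $C$ *on top of* $|\tau|$. To have this for all small $(u,v)$, let each pair of a dense set return along infinitely many $n$. To keep the trace form strictly below $1$, lower $c$ by $\frac1n$.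

**The construction.** Let $r=\frac1{10}$. Let $\Delta$ be a countable dense subset of $rB_W\times rB_{W^*}$, and let $(u_n,v_n)_{n\ge1}$ be a sequence in $\Delta$ in which every element of $\Delta$ occurs infinitely often. Put
$$c_n=1-\tfrac1n-\langle u_n,v_n\rangle,\qquad |c_n|\le1+r^2\le2 .$$
By weak nullity choose $N_1<N_2<\cdots$ with
$$|\langle u_n,f_i\rangle|\le\tfrac1{8n},\qquad |\langle e_i,v_n\rangle|\le\tfrac1{8n}\qquad(i\in I_{N_n}). \tag{6.1}$$
For $i\in I_{N_n}$ let
$$x_i=u_n+e_i,\qquad y_i=v_n+c_nf_i .$$
With $I=\bigcup_nI_{N_n}$ put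
$$A_X=\{\theta x_i:i\in I,\theta\in\mathbb T\}\cup rB_W,\qquad A_Y=\{\theta y_i:i\in I,\theta\in\mathbb T\}\cup rB_{W^*},$$
and let $B_X\subset W$, $B_Y\subset W^*$ be their closed convex hulls. Since $\|x_i\|\le1+r$ and $\|y_i\|\le r+2\cdot\frac32$,
$$rB_W\subset B_X\subset1.1\,B_W,\qquad rB_{W^*}\subset B_Y\subset3.1\,B_{W^*}. \tag{6.2}$$
These sets are closed and absolutely convex, so they are the unit balls of equivalent norms on $W$ and $W^*$. The spaces so obtained are $X$ and $Y$; both are reflexive.

As vector spaces $X\widehat\otimes_\pi Y=W\widehat\otimes_\pi W^*$, with equivalent norms, so $z_n\to z$ in both. From now on $\|\cdot\|_\pi$ is the norm of $X\widehat\otimes_\pi Y$. The dual is still $\mathcal L(W)$, now with the norm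
$$\|T\|_*:=\sup\{|\langle Tx,y\rangle|:x\in B_X,\ y\in B_Y\},\qquad \|T\|_*\le1.1\cdot3.1\,\|T\|_W=3.41\,\|T\|_W . \tag{6.3}$$

## 7. The trace form does not attain its norm on $B_X\times B_Y$

**Lemma 6.** $|\langle x,y\rangle|<1$ for all $x\in B_X$, $y\in B_Y$. In particular $\|I\|_*\le1$.

*Proof.* The sets $A_X,A_Y$ have the form required in Lemma 5, with bounded scalars $1$ and $c_n$. So it is enough to check $A_X\times A_Y$, and factors $\theta\in\mathbb T$ do not matter.

*The same index, $i\in I_{N_n}$.* By biorthogonality and the choice of $c_n$,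
$$\langle x_i,y_i\rangle=\langle u_n,v_n\rangle+c_n\langle u_n,f_i\rangle+\langle e_i,v_n\rangle+c_n=1-\tfrac1n+c_n\langle u_n,f_i\rangle+\langle e_i,v_n\rangle ,$$
so by (6.1) $|\langle x_i,y_i\rangle|\le1-\frac1n+\frac2{8n}+\frac1{8n}=1-\frac5{8n}<1$.

*Different indices, $i\in I_{N_n}$, $j\in I_{N_m}$, $i\neq j$.* Now $f_j(e_i)=0$, so $\langle x_i,y_j\rangle=\langle u_n,v_m\rangle+c_m\langle u_n,f_j\rangle+\langle e_i,v_m\rangle$, of modulus at most $r^2+2\cdot\frac32r+r=0.41$.

*Pairs with an element of a small ball.* For $u\in rB_W$ and $v\in rB_{W^*}$ we have $|\langle x_i,v\rangle|\le1.1\,r$, $|\langle u,y_j\rangle|\le3.1\,r$ and $|\langle u,v\rangle|\le r^2$, all smaller than $1$. $\square$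

Applied to $x/\|x\|_X$ and $y/\|y\|_Y$, the lemma is (1) of Theorem 3.

## 8. The price of a perturbation of the identity

**Lemma 7.** For every $T\in\mathcal L(W)$, with $\tau:=T(z)$ and $C:=T-\tau I$,
$$|\tau|+r^2\|C\|_W\le\|T\|_* . \tag{8.1}$$

*Proof.* **Step 1: average over the generators that belong to one pair.** Let $(u,v)\in\Delta$, and let $n$ run through the infinitely many indices with $(u_n,v_n)=(u,v)$. Expanding $\langle T(u+e_i),v+c_nf_i\rangle$,
$$\frac1{|I_{N_n}|}\sum_{i\in I_{N_n}}\langle Tx_i,y_i\rangle=\langle Tu,v\rangle+\frac1{|I_{N_n}|}\sum_{i\in I_{N_n}}\big(c_n\langle Tu,f_i\rangle+\langle Te_i,v\rangle\big)+c_nT(z_{N_n}).$$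
As $x_i\in B_X$ and $y_i\in B_Y$, the left side has modulus at most $\|T\|_*$. Let $n\to\infty$. Since $f_i\to0$ and $Te_i\to0$ weakly and the $c_n$ are bounded, the middle average tends to $0$. Also $c_n\to1-\langle u,v\rangle$ and $T(z_{N_n})\to T(z)=\tau$. Hence
$$\big|\tau+\langle Cu,v\rangle\big|=\big|\langle Tu,v\rangle+(1-\langle u,v\rangle)\tau\big|\le\|T\|_* .$$

**Step 2: from $\Delta$ to all pairs, and alignment.** By density the inequality holds for all $u\in rB_W$, $v\in rB_{W^*}$. Replace $u$ by $\theta u$, with $\theta\in\mathbb T$ chosen so that $\theta\langle Cu,v\rangle$ has the same argument as $\tau$ (any $\theta$ if $\tau=0$). This gives $|\tau|+|\langle Cu,v\rangle|\le\|T\|_*$. The supremum over $u\in rB_W$, $v\in rB_{W^*}$ is (8.1). $\square$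

**The norm of $z$.** By (8.1), $|T(z)|\le\|T\|_*$ for all $T$, so $\|z\|_\pi\le1$. By Lemma 6, $\|I\|_*\le1$, and $I(z)=\operatorname{tr}z=1$, so $\|z\|_\pi\ge1$. Thus $\|z\|_\pi=1=\operatorname{tr}z$.

## 9. A ball on which the projective norm is $|\operatorname{tr}|$

*Proof of (2) of Theorem 3.* Let $K=3.41/r^2=341$. By (6.3) and (8.1), in the notation of Lemma 7,
$$\|C\|_*\le3.41\,\|C\|_W\le K\big(\|T\|_*-|\tau|\big). \tag{9.1}$$
Let $\epsilon:=\|w-z\|_\pi<\frac1{342}$ and $N:=\|w\|_\pi\ge1-\epsilon$. By Hahn–Banach choose $T$ with $\|T\|_*=1$ and $T(w)=N$; let $\tau=T(z)$ and $C=T-\tau I$. Then $C(z)=T(z)-\tau\operatorname{tr}z=0$, so $C(w)=C(w-z)$. Moreover $|\operatorname{tr}w|\le\|I\|_*N\le N$. Therefore, by (9.1),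
$$N=T(w)=\tau\operatorname{tr}w+C(w-z)\le|\tau|N+K(1-|\tau|)\epsilon ,$$
that is,
$$(1-|\tau|)(N-K\epsilon)\le0 .$$
Now $N-K\epsilon\ge1-342\,\epsilon>0$, and $|\tau|\le1$ by (8.1). Hence $|\tau|=1$. Then (9.1) gives $C=0$, so $T=\tau I$ and $N=|T(w)|=|\operatorname{tr}w|$. $\square$

With Lemma 6 and the computation of $\|z\|_\pi$, Theorem 3 is proved.

The proof also shows how the example escapes Lindenstrauss's theorem. Every $T$ with $\|T\|_*=1$ that norms a tensor of the ball is $\theta I$ with $\theta\in\mathbb T$. Here $\|I\|_*=1$, and by Lemma 6 the form of $I$ does not attain this norm. Norm-attaining operators are dense in $\mathcal L(X,Y^*)$, but no nonzero one norms a tensor of the ball.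

## 10. The same failure in $E\widehat\otimes_\pi E$

**Theorem 8.** There is a reflexive $E$ such that the norm-attaining tensors are not dense in $E\widehat\otimes_\pi E$.

*Proof.* Let $X,Y,z$ be as in Theorem 3, $E=X\oplus_1Y$, and let $P_X,P_Y$ be the canonical projections. $E$ is reflexive.

**Step 1: the norm of $E\widehat\otimes_\pi E$ splits into four pieces.** Let $A,B$ range over $\{X,Y\}$. If $w=\sum a_n\otimes b_n$ with $\sum\|a_n\|\|b_n\|<\infty$, then, as $\|a\|=\|P_Xa\|+\|P_Ya\|$ on $E$,
$$\sum_{A,B}\|(P_A\otimes P_B)w\|_{A\widehat\otimes_\pi B}\le\sum_{A,B}\sum_n\|P_Aa_n\|\,\|P_Bb_n\|=\sum_n\|a_n\|\,\|b_n\| . \tag{10.1}$$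
Taking the infimum over representations, the left side is at most $\|w\|_\pi$. Conversely $w=\sum_{A,B}(P_A\otimes P_B)w$, and each inclusion $A\widehat\otimes_\pi B\to E\widehat\otimes_\pi E$ is contractive, so $\|w\|_\pi$ is at most the left side. Hence $\|w\|_\pi=\sum_{A,B}\|(P_A\otimes P_B)w\|_\pi$.

**Step 2: attainment passes to each piece.** Suppose $\sum_n\|a_n\|\|b_n\|=\|w\|_\pi$. Then (10.1) is an equality. It is the sum of the four inequalities $\|(P_A\otimes P_B)w\|_\pi\le\sum_n\|P_Aa_n\|\|P_Bb_n\|$, so each of these is an equality. In particular $(P_X\otimes P_Y)w=\sum P_Xa_n\otimes P_Yb_n$ is norm-attaining in $X\widehat\otimes_\pi Y$.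

**Step 3: compare with the ball of Theorem 3.** Regard $z$ as an element of $E\widehat\otimes_\pi E$; its only nonzero piece is $(P_X\otimes P_Y)z=z$. By Step 1, $\|(P_X\otimes P_Y)w-z\|_\pi\le\|w-z\|_\pi$. If $w$ is norm-attaining and $\|w-z\|_\pi<1/342$, then $(P_X\otimes P_Y)w$ is a norm-attaining tensor of $X\widehat\otimes_\pi Y$ at distance less than $1/342$ from $z$, which Theorem 3 excludes. So the ball of radius $1/342$ around $z$ in $E\widehat\otimes_\pi E$ contains no norm-attaining tensor. $\square$
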